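# Counting wall crossings: higher complements of hyperplane arrangements

## Words in two letters and the sphere $S^{k-1}$

Fix an integer $k\ge 1$. Consider words $(e_0,\dots,e_d)$ in the two letters $+$ and $-$, and call an index $i$ with $e_{i-1}\neq e_i$ a *sign change*. The words with fewer than $k$ sign changes are the simplices of a simplicial set $E^{(k)}$. Its $d$-simplices have $d+1$ letters, faces delete a letter, and degeneracies repeat a letter. Neither operation can increase the number of sign changes. We compare $|E^{(k)}|$ with the punctured space $\mathbb R^k\setminus 0$.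

**Proposition 1.** $|E^{(k)}|\simeq \mathbb R^k\setminus 0$ for every $k\ge 1$.

The proof uses a lemma about arbitrary alphabets, which will be used throughout. For a set $\mathcal C$ let $E(\mathcal C)$ be the simplicial set whose $d$-simplices are all $(d+1)$-tuples of elements of $\mathcal C$, with the same faces and degeneracies. For a monotone map $\theta:[m]\to[d]$ and $x=(C_0,\dots,C_d)$ we have $\theta^*x=(C_{\theta(0)},\dots,C_{\theta(m)})$.

**Lemma 2 (cone lemma).** Let $F\subseteq E(\mathcal C)$ be a nonempty simplicial subset and $D\in\mathcal C$. Suppose that $x=(C_0,\dots,C_d)\in F$ always implies $x^+=(C_0,\dots,C_d,D)\in F$. Then $|F|$ is contractible.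

**Proof.** Since $F$ is nonempty, the vertex $(D)$ is in $F$, being a face of some $x^+$. For a monotone map $\varphi:[d]\to[1]$ and $x\in F_d$, let $h(\varphi,x)$ be the tuple obtained from $x$ by replacing $C_i$ by $D$ whenever $\varphi(i)=1$. We have $h(\varphi,x)=\theta^*(x^+)$, where $\theta(i)=i$ if $\varphi(i)=0$ and $\theta(i)=d+1$ if $\varphi(i)=1$. This $\theta$ is monotone because $\varphi$ is. So $h(\varphi,x)\in F$. If $\psi:[m]\to[d]$ is monotone, both $\psi^*h(\varphi,x)$ and $h(\varphi\psi,\psi^*x)$ have $i$-th entry $D$ if $\varphi(\psi(i))=1$ and $C_{\psi(i)}$ otherwise. So $h:\Delta^1\times F\to F$ is a simplicial map. For $\varphi\equiv 0$ it is the identity, and for $\varphi\equiv1$ it is the constant map at $(D)$. Realizing $h$ gives a contraction of $|F|$. $\blacksquare$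

For instance, $F=E(\mathcal C)$ satisfies the hypothesis for any $D$, so $|E(\mathcal C)|$ is contractible when $\mathcal C\ne\emptyset$.

**Proof of Proposition 1.** We show $|E^{(k)}|\simeq S^{k-1}$ by induction on $k$. The simplices of $E^{(1)}$ are the constant words, so $|E^{(1)}|$ is two points. Let $k\ge 2$, and let $F_\pm\subseteq E^{(k)}$ consist of the words that have at most $k-2$ sign changes, or exactly $k-1$ sign changes and last letter $\pm$.

*$F_\pm$ is a simplicial subset.* If deleting or repeating letters in a word with $k-1$ changes and last letter $\pm$ leaves $k-1$ changes, then the last letter is unchanged, since dropping the last run of equal letters loses a change.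

*$F_\pm$ is a cone.* Append $\pm$ to a word in $F_\pm$. A word with at most $k-2$ changes becomes one with at most $k-2$ changes, or one with exactly $k-1$ changes and last letter $\pm$. A word with $k-1$ changes ending in $\pm$ acquires no new change. So $F_\pm$ is closed under appending $\pm$, and $|F_\pm|$ is contractible by Lemma 2.

*Union and intersection.* Clearly $F_+\cup F_-=E^{(k)}$. A word in $F_+\cap F_-$ cannot have $k-1$ changes, so $F_+\cap F_-=E^{(k-1)}$.

A CW complex that is the union of two contractible subcomplexes is homotopy equivalent to the suspension of their intersection. So $|E^{(k)}|\simeq\Sigma|E^{(k-1)}|\simeq \Sigma S^{k-2}=S^{k-1}\simeq\mathbb R^k\setminus0$. $\blacksquare$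

The punctured space $\mathbb R^k\setminus 0$ has a matching decomposition. Put
$$U_\pm=\{y\in\mathbb R^k:\ (y_1,\dots,y_{k-1})\ne 0\ \text{ or }\ \pm y_k>0\}.$$
Each $U_\pm$ is open and contractible: first move $y_k$ linearly to $\pm1$, keeping the other coordinates; then shrink the other coordinates to $0$. The two sets cover $\mathbb R^k\setminus0$, and their intersection is $(\mathbb R^{k-1}\setminus0)\times\mathbb R\simeq\mathbb R^{k-1}\setminus 0$. "Fewer than $k-1$ changes, or $k-1$ changes and the right last letter" corresponds to "nonzero before coordinate $k$, or the right sign at coordinate $k$".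

The two letters are the two sides of one hyperplane. What changes when there are several hyperplanes, whose sign changes are counted separately but whose sign patterns are tied together by the geometry?

## Higher complements and filtered chamber tuples

**Definition (arrangements and chambers).** Let $V$ be a finite-dimensional real vector space. A *central hyperplane arrangement* $\mathcal A$ is a finite family $(H_\alpha)_{\alpha\in\mathcal A}$ of hyperplanes through the origin. Its *chambers* are the path components of $V\setminus\bigcup_\alpha H_\alpha$; their set is $\mathcal C_{\mathcal A}$. For chambers $C,C'$ let $S(C,C')\subseteq\mathcal A$ be the set of $\alpha$ such that $H_\alpha$ separates $C$ from $C'$.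

Fix linear forms $a_\alpha$ with kernel $H_\alpha$, and let $\varepsilon_\alpha(C)=\pm1$ be the sign of $a_\alpha$ on $C$. Signs are constant on components of the complement, and the set of points with a given nowhere-zero sign vector is convex, hence connected. So *a chamber is determined by its signs*, and $\alpha\in S(C,C')$ iff $\varepsilon_\alpha(C)\neq\varepsilon_\alpha(C')$.

**Definition (higher complement).** For $k\ge 1$,
$$\mathcal M_k(\mathcal A)=(V\otimes\mathbb R^k)\setminus\bigcup_{\alpha}(H_\alpha\otimes\mathbb R^k).$$
Writing $V\otimes\mathbb R^k=V^k$ and $x=(x_1,\dots,x_k)$, we have $x\in\mathcal M_k(\mathcal A)$ iff for each $\alpha$ some $a_\alpha(x_j)$ is nonzero. So $\mathcal M_1$ is the usual complement, and $\mathcal M_2$ is the complement of the complexified arrangement. For the braid arrangement $\{x_i=x_j\}$ in $\mathbb R^n$, a point of $\mathcal M_k$ is an $n$-tuple of pairwise distinct points of $\mathbb R^k$.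

**Definition (filtered chamber tuples).** Let $E_{\mathcal A}=E(\mathcal C_{\mathcal A})$. For $x=(C_0,\dots,C_d)$ put $n_\alpha(x)=\#\{i:\alpha\in S(C_{i-1},C_i)\}$, the number of sign changes of $\varepsilon_\alpha$ along $x$. Then $E^{(k)}_{\mathcal A}\subseteq E_{\mathcal A}$ is the simplicial subset of those $x$ with $n_\alpha(x)<k$ for every $\alpha$.

By Lemma 2, $|E_{\mathcal A}|$ is contractible; it is filtered by the $|E^{(k)}_{\mathcal A}|$.

**Definition (Coxeter arrangement).** Let $V$ be euclidean and $s_\alpha$ the orthogonal reflection in $H_\alpha$. The arrangement is a *Coxeter arrangement* if the family $(H_\alpha)$ is stable under every $s_\beta$. We then write $\mathcal A=\mathcal A_W$ with $W=\langle s_\alpha\rangle\subset O(V)$.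

For example, three lines in the plane at mutual angles $60^\circ$ form a Coxeter arrangement with $W\cong\mathfrak S_3$. By Coxeter and Tits, essential Coxeter arrangements correspond one-to-one to finite Coxeter groups $W$, and $W$ acts simply transitively on the chambers. So $E_{\mathcal A_W}=EW$ and $E_{\mathcal A_W}/W=BW$.

The paper "Higher complements of combinatorial sphere arrangements" (https://math.univ-cotedazur.fr/~cberger/HigherCompl.pdf) is the source of the following question. For the symmetric group with its braid arrangement, $|E^{(k)}|\simeq\mathcal M_k$ for all $k$ is a known result (Smith, Kashiwabara, Berger). Fiedorowicz' conjecture asserts $|E^{(k)}_{\mathcal A_W}|\simeq\mathcal M_k(\mathcal A_W)$ for every finite Coxeter group $W$ and every $k\ge 1$. We prove it, without any symmetry hypothesis.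

**Theorem A.** Let $\mathcal A$ be a finite central hyperplane arrangement in a finite-dimensional real vector space $V$. Then $|E^{(k)}_{\mathcal A}|\simeq\mathcal M_k(\mathcal A)$ for all $k\ge 1$. In particular Fiedorowicz' conjecture holds for all finite Coxeter groups.

Here are three checks by hand.

*$k=1$.* No hyperplane may be crossed, so only constant tuples remain, and $|E^{(1)}|$ is the discrete set of chambers. On the other side, $\mathcal M_1$ is the disjoint union of the chambers, each of which is convex.

*Coordinate hyperplanes in $\mathbb R^n$.* A chamber is a vector of $n$ signs, and crossings are counted coordinate by coordinate. So $E^{(k)}$ is the $n$-fold product of the simplicial set of Proposition 1, and $\mathcal M_k=(\mathbb R^k\setminus0)^n$. Both are homotopy equivalent to $(S^{k-1})^n$.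

*Three lines in the plane, $k=2$.* We compare Euler characteristics. After a linear change of coordinates the lines are $x=0$, $y=0$, $x=y$, and $(x,y)\mapsto(x,y/x)$ identifies $\mathcal M_2$ with $\mathbb C^*\times(\mathbb C\setminus\{0,1\})$, so $\chi(\mathcal M_2)=0\cdot(-1)=0$. In $E^{(2)}$ each line may be crossed at most once. The six chambers are arranged in a circle. A nondegenerate simplex starting at $C_0$ moves around the circle without turning back, through at most a half-turn. So it is given by a direction and a composition of an integer $s\le3$ into positive steps; a single step of length $3$ goes to the opposite chamber and has no direction. This gives $1$ vertex; $2+2+1=5$ edges (steps of length $1,2,3$); $2\cdot 3=6$ triangles (steps $1{+}1$, $1{+}2$, $2{+}1$); and $2$ tetrahedra (steps $1{+}1{+}1$). So $\chi(|E^{(2)}|)=6\,(1-5+6-2)=0$, in agreement.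

## One cone per chamber, and why the nerve lemma does not apply

To imitate Proposition 1, take for each chamber $D$ the set $F_D$ of simplices $x=(C_0,\dots,C_d)\in E^{(k)}_{\mathcal A}$ such that, whenever $n_\alpha(x)=k-1$, the last chamber $C_d$ lies on the same side of $H_\alpha$ as $D$. These sets cover $E^{(k)}$, since $x\in F_{C_d}$. We shall see that they are contractible simplicial subsets. There is also a matching cover of $\mathcal M_k$ by open contractible sets. The sensible plan is to apply the nerve lemma to both covers.

The nerve lemma needs the nonempty intersections to be contractible, and they are not. If $D'=-D$, then every hyperplane separates $D$ from $D'$, so $F_D\cap F_{-D}$ consists of the $x$ with all $n_\alpha(x)\le k-2$. This is $E^{(k-1)}_{\mathcal A}$. For a single hyperplane and $k\ge2$ it is $S^{k-2}$ up to homotopy. With two pieces we could still form a suspension. With many chambers, $F_D\cap F_{D'}$ lowers the allowed number of crossings to $k-2$ for $\alpha\in S(D,D')$ and leaves it at $k-1$ for the others, so the levels drop independently for different $\alpha$. There is no induction on $k$ alone.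

Although intersections are not contractible, they are unions of smaller pieces of the same type, provided that we allow a separate bound $\nu_\alpha$ for each hyperplane. So we index *all* these pieces, at all levels, by a poset. Quillen's Theorem A and McCord's theorem then require only that each piece be contractible and that each point of an intersection lie in a smaller piece.

## The poset of levels and chambers

**Definition.** Let $K=K^{(k)}_{\mathcal A}$ be the set of pairs $(\mu,C)$ with $\mu:\mathcal A\to\{0,\dots,k-1\}$ *any* function and $C$ a chamber. Put $(\mu,C)\le(\nu,D)$ iff for every $\alpha$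
$$\mu_\alpha<\nu_\alpha\quad\text{or}\quad\bigl(\mu_\alpha=\nu_\alpha\ \text{ and }\ \varepsilon_\alpha(C)=\varepsilon_\alpha(D)\bigr).\tag{1}$$

This is a partial order. Reflexivity is clear. For transitivity, let $(\mu,C)\le(\nu,D)\le(\rho,B)$ and fix $\alpha$. If one of the two comparisons at $\alpha$ is strict, then $\mu_\alpha<\rho_\alpha$. Otherwise all three levels agree and so do all three signs. For antisymmetry, $\mu\le\nu\le\mu$ gives $\mu=\nu$; then (1) gives $\varepsilon_\alpha(C)=\varepsilon_\alpha(D)$ for all $\alpha$, so $C=D$, because signs determine the chamber.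

*Example.* For one hyperplane, $K$ has $2k$ elements $(j,\pm)$ with $0\le j\le k-1$. Elements on different levels are comparable, and the two on the same level are not. So $|NK|$ is the join of $k$ copies of $S^0$, which is $S^{k-1}$. For $k=1$ and any $\mathcal A$, $K$ is the set of chambers with no nontrivial relations.

We shall define two maps into $K$: one sends a simplex to the pair (crossing numbers, last chamber), and the other sends a point $x\in\mathcal M_k$ to the pair (orders of vanishing, nearby chamber). It matters that $\mu$ is arbitrary. Take three lines $\alpha,\beta,\gamma$ in the plane and $k=2$. Two chambers $C_0,C_2$ at distance two around the circle are separated by exactly two lines, say $\alpha$ and $\beta$, so the simplex $(C_0,C_2)$ has crossing numbers $(1,1,0)$. But if $a_\alpha(x_1)=a_\beta(x_1)=0$, then $x_1=0$ and so $a_\gamma(x_1)=0$. Thus $(1,1,0)$ is not the vanishing pattern of any point of $\mathcal M_2$. The two maps have different images; allowing all functions $\mu$ gives them a common target.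

## The facts from homotopy theory

A functor or a simplicial map is called a weak equivalence if it becomes one after taking nerves and realizations. For a poset $P$ and $p\in P$ let $P_{\le p}=\{q\in P:q\le p\}$.

**Definition (category of simplices).** For a simplicial set $X$, the category $\Delta/X$ has as objects the pairs $([d],x)$ with $x\in X_d$, and as morphisms $([m],y)\to([d],x)$ the monotone maps $\theta:[m]\to[d]$ with $\theta^*x=y$.

For instance, if $X=\Delta^0$ is a point, then $\Delta/X$ is the category $\Delta$ itself. The *last-vertex map* $N(\Delta/X)\to X$ sends a chain $[d_0]\to\dots\to[d_p]$ over $x\in X_{d_p}$ to $\lambda^*x$, where $\lambda:[p]\to[d_p]$ takes $i$ to the image of the last vertex of $[d_i]$.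

* **(Q)** Quillen's Theorem A (*Higher algebraic K-theory I*), for a functor $\Phi:\mathcal X\to P$ to a poset: if for each $p\in P$ the full subcategory $\{x:\Phi(x)\le p\}$ has contractible nerve, then $N\Phi$ is a weak equivalence.
* **(S)** The last-vertex map $N(\Delta/X)\to X$ is a natural weak equivalence (Hirschhorn, *Model Categories and their Localizations*, Thm 18.9.3).
* **(M)** McCord (*Singular homology groups and homotopy groups of finite topological spaces*, Duke 1966). Give a poset $P$ the *down-set topology*, whose open sets are the down-sets.
  (i) The map $|NP|\to P$ sending the interior of the simplex $p_0<\dots<p_m$ to $p_0$ is a weak equivalence.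
  (ii) Let $f:X\to B$ be continuous, and let $\mathcal U$ be an open cover of $B$ such that any point of $U\cap U'$ ($U,U'\in\mathcal U$) lies in some $U''\in\mathcal U$ with $U''\subseteq U\cap U'$. If $f^{-1}(U)\to U$ is a weak equivalence for each $U\in\mathcal U$, then $f$ is a weak equivalence.

*Example.* For $P=\{0<1\}$ the open sets are $\emptyset,\{0\},P$. The map in (M)(i) sends the segment $[0,1]$ to $P$, with the endpoint $1$ going to $1$ and all other points to $0$. It is continuous, since $[0,1)$ is open.

The sets $P_{\le p}$ are open and form a cover as in (M)(ii): if $q\in P_{\le p}\cap P_{\le p'}$, then $q\in P_{\le q}\subseteq P_{\le p}\cap P_{\le p'}$. Moreover, *each $P_{\le p}$ is contractible*. The homotopy that is the identity for $t<1$ and the constant map $p$ for $t=1$ is continuous. Indeed, an open set $U\subseteq P_{\le p}$ containing $p$ is the whole space and has full preimage, and an open set $U$ not containing $p$ has preimage $U\times[0,1)$.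

## Simplices of $E^{(k)}$ mapped to $K$

**Step 1: a functor $\Phi:\Delta/E^{(k)}\to K$.** The purpose is to record, for each simplex, which piece it belongs to. For $x=(C_0,\dots,C_d)\in E^{(k)}$ put $\Phi(x)=\bigl((n_\alpha(x))_\alpha,\,C_d\bigr)$. This lies in $K$, because all $n_\alpha(x)\le k-1$.

We check that $\Phi(y)\le\Phi(x)$ when $y=\theta^*x$ with $\theta:[m]\to[d]$ monotone. Fix $\alpha$. If $C_{\theta(i-1)}$ and $C_{\theta(i)}$ lie on different sides of $H_\alpha$, then $x$ has at least one sign change at an index in the interval $(\theta(i-1),\theta(i)]$. These intervals are disjoint and lie in $(0,\theta(m)]$. So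
$$n_\alpha(y)\le n_\alpha(C_0,\dots,C_{\theta(m)})\le n_\alpha(x).$$
If $n_\alpha(y)=n_\alpha(x)$, the second inequality is an equality. Then $H_\alpha$ separates no two consecutive chambers of $x$ after position $\theta(m)$, so $\varepsilon_\alpha(C_{\theta(m)})=\varepsilon_\alpha(C_d)$. In both cases (1) holds at $\alpha$. Since the target is a poset, this makes $\Phi$ a functor.

**Step 2: the pieces are cones.** The purpose is to verify the hypothesis of (Q). For $p=(\nu,D)\in K$ let
$$E_p=\{x\in E^{(k)}:\Phi(x)\le p\}.$$
By Step 1 this is a simplicial subset of $E^{(k)}$, and the full subcategory $\{x:\Phi(x)\le p\}$ of $\Delta/E^{(k)}$ is $\Delta/E_p$. It contains the vertex $(D)$, since $\Phi((D))=(0,D)\le(\nu,D)$. We claim that $E_p$ is closed under appending $D$. Let $x=(C_0,\dots,C_d)\in E_p$ and $x^+=(C_0,\dots,C_d,D)$. Fix $\alpha$.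

* If $n_\alpha(x)<\nu_\alpha$, then $n_\alpha(x^+)\le n_\alpha(x)+1\le\nu_\alpha$, and $x^+$ ends at $D$, so (1) holds at $\alpha$ for $\Phi(x^+)$ and $p$.
* If $n_\alpha(x)=\nu_\alpha$ and $\varepsilon_\alpha(C_d)=\varepsilon_\alpha(D)$, then the last step does not cross $H_\alpha$, so $n_\alpha(x^+)=\nu_\alpha$, and again $x^+$ ends at $D$.

In both cases $n_\alpha(x^+)\le\nu_\alpha\le k-1$, so $x^+\in E^{(k)}$, and hence $x^+\in E_p$. By Lemma 2, $|E_p|$ is contractible.

When $\nu_\alpha=k-1$ for all $\alpha$, $E_p$ is the set $F_D$ of the failed attempt.

**Step 3: comparison.** By (S), $N(\Delta/E_p)\simeq E_p$, which is contractible. By (Q), $N\Phi$ is a weak equivalence. By (S) for $E^{(k)}$ we obtain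
$$|E^{(k)}_{\mathcal A}|\xleftarrow{\ \sim\ }|N(\Delta/E^{(k)}_{\mathcal A})|\xrightarrow{\ \sim\ }|NK|.\tag{2}$$

## Points of $\mathcal M_k$ mapped to $K$

**Step 4: a map $f:\mathcal M_k\to K$.** The purpose is to find the geometric counterpart of $\Phi$. For $x\in\mathcal M_k$ put
$$\ell_\alpha(x)=\min\{j:a_\alpha(x_j)\ne0\}-1\in\{0,\dots,k-1\}.$$
For small $\epsilon>0$ consider the point $x_1+\epsilon x_2+\dots+\epsilon^{k-1}x_k$. Its value under $a_\alpha$ is $\sum_j\epsilon^{j-1}a_\alpha(x_j)$, whose lowest nonzero term has $j=\ell_\alpha(x)+1$. So for all small $\epsilon$ this value is nonzero and has the sign of $a_\alpha(x_{\ell_\alpha(x)+1})$. As $\mathcal A$ is finite, one bound on $\epsilon$ serves all $\alpha$. Hence the points lie in a single chamber $C_x$, with $\varepsilon_\alpha(C_x)$ equal to the sign of $a_\alpha(x_{\ell_\alpha(x)+1})$. Put $f(x)=(\ell(x),C_x)$.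

**Step 5: $f$ is continuous.** Let $x'$ be close to $x$. For each of the finitely many $\alpha$, $a_\alpha(x'_{\ell_\alpha(x)+1})$ is nonzero with the same sign as $a_\alpha(x_{\ell_\alpha(x)+1})$. So either $\ell_\alpha(x')<\ell_\alpha(x)$, or the levels are equal and the signs agree. Thus $f(x')\le f(x)$. If a down-set contains $f(x)$, it therefore contains $f(x')$ for all $x'$ near $x$, which is continuity.

**Step 6: the pieces $U_p=f^{-1}(K_{\le p})$ are contractible.** The purpose is to verify the hypothesis of (M)(ii). Let $p=(\nu,D)$, $\varepsilon_\alpha=\varepsilon_\alpha(D)$ and $n_\alpha=\nu_\alpha+1\in\{1,\dots,k\}$. Unwinding (1), a point $x\in V^k$ lies in $U_p$ iff for every $\alpha$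
$$a_\alpha(x_i)\ne0\ \text{ for some } i<n_\alpha,\quad\text{or}\quad \varepsilon_\alpha a_\alpha(x_{n_\alpha})>0.\tag{3}$$
Indeed the first alternative says $\ell_\alpha(x)<\nu_\alpha$. If it fails, the second says $\ell_\alpha(x)=\nu_\alpha$ with the sign of $D$. The conditions (3) by themselves imply $x\in\mathcal M_k$.

Fix $d\in D$. We deform $x\in U_p$ in stages $j=k,k-1,\dots,1$, starting with the *last* coordinate. At stage $j$ we have $x_i=d$ for all $i>j$; we replace $x_j$ by $(1-t)x_j+td$, $t\in[0,1]$, and keep the other coordinates. Condition (3) at $\alpha$ is preserved: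

* If $n_\alpha<j$, then (3) involves only $x_1,\dots,x_{n_\alpha}$, which do not move.
* If $n_\alpha>j$, then $x_{n_\alpha}=d$ throughout and $\varepsilon_\alpha a_\alpha(d)>0$, so (3) holds.
* If $n_\alpha=j$ and $a_\alpha(x_i)\ne0$ for some $i<j$, this persists. If $n_\alpha=j$ and there is no such $i$, then $\varepsilon_\alpha a_\alpha(x_j)>0$, and so $\varepsilon_\alpha a_\alpha((1-t)x_j+td)>0$, since both $x_j$ and $d$ give positive values.

The concatenation of the stages is a homotopy inside $U_p$, continuous in $(x,t)$, from the identity to the constant map at $(d,\dots,d)$. That point is in $U_p$: if $n_\alpha=1$ use $\varepsilon_\alpha a_\alpha(d)>0$, and if $n_\alpha\ge2$ use $a_\alpha(x_1)=a_\alpha(d)\ne0$. So $U_p$ is contractible.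

**Step 7: comparison.** $U_p\to K_{\le p}$ is a map between contractible spaces, hence a weak equivalence, for every $p$. By (M)(ii) for the cover $\{K_{\le p}\}$, and by (M)(i),
$$\mathcal M_k(\mathcal A)\xrightarrow{\ f,\ \sim\ }K\xleftarrow{\ \sim\ }|NK|.\tag{4}$$

## Inverting the zigzag

**Step 8: from weak equivalences to a homotopy equivalence.** Joining (2) and (4) gives
$$\mathcal M_k\xrightarrow{\ f\ }K\xleftarrow{\ w\ }|NK|\xleftarrow{\ u\ }|N(\Delta/E^{(k)})|\xrightarrow{\ v\ }|E^{(k)}|,\tag{5}$$
in which every map is a weak equivalence. The space $K$ is not of CW type in general, so Whitehead's theorem does not apply to $f$ or $w$. But $\mathcal M_k$, an open subset of a euclidean space, has the homotopy type of a CW complex (Milnor). For $X$ of CW type, a weak equivalence $Y\to Z$ induces a bijection $[X,Y]\to[X,Z]$. Apply this to $X=\mathcal M_k$ and $w$: there is $g:\mathcal M_k\to|NK|$, unique up to homotopy, with $wg\simeq f$. Since $f$ and $w$ are weak equivalences, so is $g$. Both of its ends have CW type, so by Whitehead's theorem $g$ is a homotopy equivalence. The maps $u$ and $v$ are weak equivalences between CW complexes,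 hence homotopy equivalences. If $u'$ is a homotopy inverse of $u$, then $vu'g:\mathcal M_k(\mathcal A)\to|E^{(k)}_{\mathcal A}|$ is a homotopy equivalence. This proves Theorem A. $\blacksquare$

## Affine and infinite arrangements on convex sets

**Setting.** Let $I$ be a nonempty open convex subset of a finite-dimensional real vector space $V$, and let $\mathcal A$ be a set of distinct *affine* hyperplanes $H_\alpha$ meeting $I$, possibly infinite but locally finite in $I$. Write $H_\alpha=\{a_\alpha=0\}$ with $a_\alpha$ affine, with linear part $\vec a_\alpha$. Chambers are the components of $I\setminus\bigcup H_\alpha$. The set $S(C,C')$ is finite, since a segment from a point of $C$ to a point of $C'$ is compact in $I$ and meets finitely many $H_\alpha$. Define $E^{(k)}_{\mathcal A}$ as before. For $x\in I\times V^{k-1}$ put $a^1_\alpha(x)=a_\alpha(x_1)$ and $a_\alpha^j(x)=\vec a_\alpha(x_j)$ for $j\ge2$, and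
$$\mathcal M_k(\mathcal A,I)=\{x\in I\times V^{k-1}:\ \forall\alpha\ \exists j\ \ a_\alpha^j(x)\neq0\}.$$
For $\mathcal A$ finite central and $I=V$ this is $\mathcal M_k(\mathcal A)$.

*Example.* Let $I=V=\mathbb R$, let $\mathcal A$ be the set of integer points, and let $k=2$. Then $\mathcal M_2(\mathcal A,I)$ is the plane minus the points $(n,0)$, $n\in\mathbb Z$. It is the union of the open sets $\{x_1\notin\mathbb Z\text{ or }x_2>0\}$ and $\{x_1\notin\mathbb Z\text{ or }x_2<0\}$. Each is contractible: move $x_2$ linearly to $\pm1$, then contract a line. Their intersection $(\mathbb R\setminus\mathbb Z)\times\mathbb R$ is homotopy equivalent to a countable discrete set. On the other side, chambers are the intervals $(n,n+1)$, and a tuple crosses each integer at most once iff it is weakly monotone. So $E^{(2)}$ is the union of the nerves of $(\mathbb Z,\le)$ and $(\mathbb Z,\ge)$, which meet in the constant tuples. Each nerve is contractible: a finite subcomplex lies in a simplex spanned by a finite chain, so all homotopy groups vanish. Both spaces are therefore homotopy equivalent to the suspension of a countable discrete set.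

**Theorem B.**

1. $|E^{(k)}_{\mathcal A}|\simeq\mathcal M_k(\mathcal A,I)$ for all $k\ge1$. The zigzags (2) and (4) realizing this commute strictly with the inclusions $E^{(k)}\subset E^{(k+1)}$ and $\mathcal M_k\to\mathcal M_{k+1}$, $x\mapsto(x,0)$.
2. Let $G$ be a finite group of affine automorphisms of $V$ preserving $I$ and $\mathcal A$, acting on $\mathcal M_k$ by $g(x_1,x_2,\dots)=(gx_1,\vec gx_2,\dots)$. Then $|E^{(k)}_{\mathcal A}|$ and $\mathcal M_k(\mathcal A,I)$ are $G$-homotopy equivalent. In particular the fixed-point spaces of every subgroup are homotopy equivalent.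
3. Let $G$ be a discrete group of affine automorphisms preserving $I$ and $\mathcal A$, acting properly discontinuously on $I$ and freely on the set of chambers. Then the two spaces are $G$-homotopy equivalent, and $|E^{(k)}_{\mathcal A}|/G\simeq\mathcal M_k(\mathcal A,I)/G$.
4. If $\mathcal A\neq\emptyset$ is finite and central, then $|E^{(k)}_{\mathcal A}|\simeq\mathcal M_l(\mathcal A)$ iff $k=l$.

Part 3 applies to every finite Coxeter group with $I=V$, and gives $|E^{(k)}_{\mathcal A_W}|/W\simeq\mathcal M_k(\mathcal A_W)/W$ compatibly with the filtration of $BW$. It also applies to every infinite finitely generated Coxeter group, with $I$ the interior of the Tits cone: there $\mathcal A$ is locally finite in $I$, and $W$ acts properly discontinuously on $I$ and simply transitively on chambers (Bourbaki, *Lie* V §4; Vinberg 1971).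

**What fails if Step 6 is copied.** In the affine setting the vector $d$ cannot serve as the target for $x_j$ with $j\ge2$, since the sign of $\vec a_\alpha(d)$ is unrelated to that of $a_\alpha(d)$. Take $I=V=\mathbb R$, the one hyperplane $a(x)=x-1$, $k=2$, $D=(-\infty,1)$, $d=0$, and $p=(1,D)$. The point $(x_1,x_2)=(1,-1)$ is in $U_p$, but moving $x_2$ to $d=0$ ends at $(1,0)\notin\mathcal M_2$. The right target is $d-x_1$, the direction from $x_1$ into $D$, because
$$\vec a_\alpha(d-x_1)=a_\alpha(d)-a_\alpha(x_1).\tag{6}$$

**Proof of Theorem B.1.**

**Step 1: the poset and the simplicial side.** Let $K=K^{(k)}$ now be the set of pairs $(\mu,C)$ with $\mu:\mathcal A\to\{0,\dots,k-1\}$ *finitely supported*, ordered by (1). As before, the set of points of $I$ with a given nowhere-zero sign vector is convex and signs are constant on components, so signs determine chambers and $K$ is a poset. For $x\in E^{(k)}$ the function $n(x)$ is finitely supported, because each $S(C_{i-1},C_i)$ is finite. With this remark, Steps 1–3 of the central case apply word for word and give (2).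

**Step 2: the map $f$.** Let $x\in\mathcal M_k$ and let $N\subset I$ be a convex open neighborhood of $x_1$ meeting only finitely many $H_\alpha$. If $H_\alpha\cap N=\emptyset$, then $a_\alpha$ has constant sign on $N$, and in particular $a_\alpha(x_1)\ne0$. So $\ell_\alpha(x)=\min\{j:a_\alpha^j(x)\ne0\}-1$ is finitely supported. For small $\epsilon>0$ the point $x_1+\epsilon x_2+\dots+\epsilon^{k-1}x_k$ is in $N$, and
$$a_\alpha(x_1+\epsilon x_2+\dots+\epsilon^{k-1}x_k)=\sum_j\epsilon^{j-1}a_\alpha^j(x).$$
For $\alpha$ with $H_\alpha\cap N=\emptyset$ the sign is that of $a_\alpha(x_1)=a^1_\alpha(x)$. For the finitely many others it is, for small $\epsilon$, that of the lowest nonzero term. So for all small $\epsilon$ the point lies in one chamber $C_x$, whose sign at $\alpha$ is that of $a_\alpha^{\ell_\alpha(x)+1}(x)$. Put $f(x)=(\ell(x),C_x)$.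

**Step 3: openness and continuity.** Let $x'$ be near $x$ with $x'_1\in N$. Hyperplanes not meeting $N$ have level $0$ and the same sign for $x$ and $x'$. For the finitely many others, $a_\alpha^{\ell_\alpha(x)+1}(x')$ is nonzero with the same sign as at $x$. So $x'\in\mathcal M_k$ and $f(x')\le f(x)$. Thus $\mathcal M_k$ is open in $V^k$ and $f$ is continuous.

**Step 4: contracting $U_p$.** Let $p=(\nu,D)$, $\varepsilon_\alpha=\varepsilon_\alpha(D)$, $n_\alpha=\nu_\alpha+1$. As before, $U_p=f^{-1}(K_{\le p})$ consists of the $x\in I\times V^{k-1}$ such that for all $\alpha$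
$$a_\alpha^i(x)\neq0\ \text{ for some } i<n_\alpha,\quad\text{or}\quad\varepsilon_\alpha a_\alpha^{n_\alpha}(x)>0.\tag{7}$$
Fix $d\in D$.

*Stages $j=k,\dots,2$.* Here $x_i=d-x_1$ for $i>j$, and we move $x_j$ to $(1-t)x_j+t(d-x_1)$, keeping the rest. We check (7) at $\alpha$.

* If $n_\alpha<j$, nothing relevant moves.
* If $n_\alpha\ge j$ (so $n_\alpha\ge2$) and $a_\alpha(x_1)\neq0$, then (7) holds with $i=1$.
* If $n_\alpha>j$ and $a_\alpha(x_1)=0$, then $x_{n_\alpha}=d-x_1$, and by (6) $\varepsilon_\alpha a_\alpha^{n_\alpha}(x)=\varepsilon_\alpha a_\alpha(d)>0$.
* If $n_\alpha=j$ and $a_\alpha(x_1)=0$, then either some $a_\alpha^i(x)\neq0$ with $2\le i<j$, which persists, or $\varepsilon_\alpha\vec a_\alpha(x_j)>0$. In the latter case $\varepsilon_\alpha\vec a_\alpha\bigl((1-t)x_j+t(d-x_1)\bigr)>0$, since $\varepsilon_\alpha\vec a_\alpha(d-x_1)=\varepsilon_\alpha a_\alpha(d)>0$ by (6).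

*Last stage.* Now $x_j=d-x_1$ for all $j\ge2$. Put $x_1(t)=(1-t)x_1+td$, which is in $I$ by convexity, and $x_j(t)=d-x_1(t)$ for $j\ge2$.

* If $n_\alpha=1$, then $\varepsilon_\alpha a_\alpha(x_1)>0$, hence $\varepsilon_\alpha a_\alpha(x_1(t))>0$.
* If $n_\alpha\ge2$, either $a_\alpha(x_1(t))\neq0$, and (7) holds with $i=1$, or $a_\alpha(x_1(t))=0$, and $\varepsilon_\alpha\vec a_\alpha(d-x_1(t))=\varepsilon_\alpha a_\alpha(d)>0$ by (6).

The concatenation contracts $U_p$ within itself to $(d,0,\dots,0)$.

**Step 5: comparison.** McCord's theorems hold for arbitrary posets with the down-set topology, so (4) follows as before. Since $\mathcal M_k(\mathcal A,I)$ is open in $V^k$, Step 8 of the central case applies and gives $|E^{(k)}_{\mathcal A}|\simeq\mathcal M_k(\mathcal A,I)$.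

**Step 6: naturality in $k$.** $K^{(k)}\subset K^{(k+1)}$ is a full subposet. The formula for $\Phi$ does not involve $k$, and $f(x,0)=f(x)$, since a zero last coordinate changes neither the levels nor the chamber. The last-vertex map is natural, and the map of (M)(i) takes the least vertex, whichever poset the chain is considered in. So all squares commute strictly. $\blacksquare$

## Group actions

Let $G$ be as in part 2 or 3 of Theorem B. It permutes $\mathcal A$ and the chambers.

**Step 1: equivariance of the zigzag.** Let $G$ act on $K$ by $g(\mu,C)=(\mu\circ g^{-1},gC)$. The order (1) can be written "$\mu_\alpha<\nu_\alpha$, or $\mu_\alpha=\nu_\alpha$ and $\alpha\notin S(C,D)$", and $S(gC,gD)=gS(C,D)$, so $G$ acts by order automorphisms. For a simplex $x$ we have $n_{g\alpha}(gx)=n_\alpha(x)$, and $gx$ ends at $gC_d$, so $\Phi$ is equivariant. The form $a_{g\alpha}$ is a nonzero multiple of $a_\alpha\circ g^{-1}$, so $a^j_{g\alpha}(gx)$ is that multiple of $a^j_\alpha(x)$ for every $j$. Hence $G$ preserves $\mathcal M_k$ and $\ell_{g\alpha}(gx)=\ell_\alpha(x)$. Also $g(x_1+\epsilon x_2+\cdots)=gx_1+\epsilon\vec gx_2+\cdots$, so $C_{gx}=gC_x$.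 Thus $f$ is equivariant. The last-vertex map is natural and $|NK|\to K$ takes least vertices, so all maps of (5) are $G$-maps. So is $x\mapsto(x,0)$.

Recall that a $G$-CW complex is built from cells $G/H\times D^n$. If $G$ acts on a simplicial set $X$, then $|X|$ is a $G$-CW complex: an element that maps a nondegenerate simplex to itself fixes it pointwise, since it preserves the order of the vertices. For the same reason $|X|^H=|X^H|$.

**Step 2: fixed points (part 2).** The purpose is to show that the maps in (5) are weak equivalences on $H$-fixed points, for every subgroup $H\le G$. A chain in $\Delta/E^{(k)}$ is fixed by $H$ iff all its objects are, because $G$ moves only the simplices and not the maps $\theta$. So $(N(\Delta/E^{(k)}))^H=N(\Delta/(E^{(k)})^H)$, where $(E^{(k)})^H$ consists of the tuples of $H$-stable chambers. Likewise $(NK)^H=N(K^H)$. The subspace topology on $K^H$ is its own down-set topology: a down-set of $K^H$ is the intersection of $K^H$ with the down-set it generates in $K$. So on $H$-fixed points (5) becomes the analogous zigzag for $(E^{(k)})^H$, $K^H$ and $\mathcal M_k^H$. We rerun the two contractions for $p=(\nu,D)\in K^H$.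 Note that $D$ is then $H$-stable.

* The set $(E_p)^H$ contains $(D)$ and is closed under appending $D$, so it is contractible by Lemma 2. By (S) and (Q), the zigzag (2) on $H$-fixed points consists of weak equivalences.
* Averaging an $H$-orbit in the convex set $D$ gives an $H$-fixed point $d\in D$. The contraction of $U_p$ built with this $d$ is $H$-equivariant. For $h\in H$ we have $\vec h(d-x_1)=hd-hx_1=d-hx_1$, so
$$\vec h\bigl((1-t)x_j+t(d-x_1)\bigr)=(1-t)\vec hx_j+t(d-hx_1),$$
and in the last stage $h$ commutes with affine combinations and fixes $d$. So the contraction restricts to $U_p^H$, which is contractible. Moreover $(K^H)_{\le p}$ has the maximum $p$, so it is contractible. By (M), the zigzag (4) on $H$-fixed points consists of weak equivalences.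

**Step 3: $G$-homotopy equivalence (part 2).** $\mathcal M_k$ is an open invariant subset of $V^k$ with an affine action, so it is a smooth $G$-manifold and admits a $G$-CW structure (Illman 1978). The spaces in (5) other than $K$ are thus $G$-CW complexes. For a $G$-CW complex $X$, a $G$-map $Y\to Z$ that is a weak equivalence on all fixed-point sets induces a bijection $[X,Y]_G\to[X,Z]_G$ (tom Dieck, *Transformation Groups*, II.2.6). As in Step 8 of the central case, there is a $G$-map $g:\mathcal M_k\to|NK|$ with $wg\simeq_Gf$. It is a weak equivalence on all fixed-point sets. By the bijection, a $G$-map between $G$-CW complexes with this property is a $G$-homotopy equivalence. This applies to $g$, $u$ and $v$, and proves part 2. A $G$-homotopy equivalence restricts to homotopy equivalences on the fixed-point spaces of every subgroup. $\blacksquare$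

**Step 4: free actions (part 3).** We first check that $G$ acts freely on every space of (5). An element fixing $(\mu,C)\in K$, or a point of $|NK|$ (hence a vertex of a chain), fixes a chamber. An element fixing $x\in\mathcal M_k$ fixes $C_x$. An element fixing a point of $|E^{(k)}|$ or $|N(\Delta/E^{(k)})|$ fixes an ordered tuple of chambers, and in particular its first entry $C_0$. Since $G$ acts freely on chambers, the element is $1$ in each case.

The action on $\mathcal M_k$ is properly discontinuous. For a compact $L\subset\mathcal M_k$, if $gL\cap L\ne\emptyset$, then $g$ moves the compact image of $L$ under the equivariant projection $\mathcal M_k\to I$, $x\mapsto x_1$, to a set meeting that image. This happens for finitely many $g$ only. So $\mathcal M_k\to\mathcal M_k/G$ is a covering onto a smooth manifold. This manifold is triangulable, and lifting a triangulation makes $\mathcal M_k$ a free $G$-CW complex. For a free $G$-CW complex $X$, $[X,-]_G$ inverts $G$-maps that are weak equivalences of underlying spaces (same reference, with trivial isotropy). By part 1 the maps in (5) are such $G$-maps. As in Step 3 we get a $G$-map $g:\mathcal M_k\to|NK|$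 with $wg\simeq_G f$, and $g,u,v$ are $G$-homotopy equivalences. They descend to the quotients, which proves part 3. $\blacksquare$

**Step 5: compatibility with the filtration.** This justifies the phrase about $BW$. Write $g_k$ for the map $g$ above, $w_k,f_k$ for $w,f$, and $i:|NK^{(k)}|\to|NK^{(k+1)}|$, $j:\mathcal M_k\to\mathcal M_{k+1}$ for the inclusions. By strict commutativity, the maps $w_{k+1}ig_k$ and $w_{k+1}g_{k+1}j$ are both $G$-homotopic to $f_{k+1}j$. Since $[\mathcal M_k,|NK^{(k+1)}|]_G\to[\mathcal M_k,K^{(k+1)}]_G$ is injective, $ig_k\simeq_Gg_{k+1}j$. The maps $u$ and $v$ commute strictly with the inclusions. So the equivalences $\mathcal M_k\simeq_G|E^{(k)}|$, and hence those of the quotients, are compatible with the inclusions up to ($G$-)homotopy.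

## The complexes $E^{(k)}$ determine $k$

**Proof of Theorem B.4.** Let $\mathcal A\ne\emptyset$ be finite and central. By Theorem A it suffices to show $\mathcal M_k\not\simeq\mathcal M_l$ for $k<l$.

**Step 1: a class in degree $k-1$.** Choose $\alpha\in\mathcal A$ and $e$ in a chamber. Then $e\otimes y\in\mathcal M_k$ for $y\neq0$, since $a_\beta(e)\ne0$ for every $\beta$. The composite
$$\mathbb R^k\setminus0\xrightarrow{\ y\mapsto e\otimes y\ }\mathcal M_k\xrightarrow{\ a_\alpha\otimes\mathrm{id}\ }\mathbb R^k\setminus0$$
is multiplication by $a_\alpha(e)\ne0$, a homeomorphism. So $\tilde H_{k-1}(\mathcal M_k)$ contains a copy of $\tilde H_{k-1}(S^{k-1})\neq0$.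

**Step 2: $\mathcal M_l$ is $(l-2)$-connected.** It is nonempty, and it is the complement in $V^l$ of the finitely many linear subspaces $L_\alpha=H_\alpha\otimes\mathbb R^l$ of codimension $l$. Let $0\le i\le l-2$ and $\varphi:S^i\to\mathcal M_l$. As $\mathcal M_l$ is open and $\varphi(S^i)$ is compact, a straight-line homotopy inside $\mathcal M_l$ replaces $\varphi$ by a piecewise linear map. We extend it over the disk by the cone $(1-t)\varphi(s)+tv$ with a suitable apex $v$. Suppose the cone meets $L_\alpha$. It does so at some $t>0$, as $\varphi(s)\notin L_\alpha$. In the quotient $V^l/L_\alpha\cong\mathbb R^l$ we then have $[v]=-c\,[\varphi(s)]$ with $c=(1-t)/t\ge0$. The set of all $-c\,[\varphi(s)]$ is the image of $[0,\infty)\times S^i$ under a map that is smooth on each of finitely many pieces $[0,\infty)\times\text{simplex}$ of dimension at most $i+1<l$. So it has measure zero in $\mathbb R^l$, and its preimage has measure zero in $V^l$. Choose $v$ outside these finitely many null sets. The cone then avoids all $L_\alpha$, and $\varphi$ is null-homotopic in $\mathcal M_l$.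

**Step 3: comparison.** Since $k-1\le l-2$, Step 2 and the Hurewicz theorem give $\tilde H_{k-1}(\mathcal M_l)=0$, whereas $\tilde H_{k-1}(\mathcal M_k)\ne0$ by Step 1. So $\mathcal M_k\not\simeq\mathcal M_l$. $\blacksquare$
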